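\title{Unbounded diameters for K\"ahler metrics with almost nonnegative Ricci curvature in a fixed class}

\begin{abstract}
If the first Chern class of a compact K\"ahler manifold $X$ is nef, every K\"ahler class contains metrics $\omega_k$ with $\mathrm{Ric}(\omega_k)\ge-\frac1k\omega_k$. We disprove the conjecture that such metrics can always be chosen with uniformly bounded diameter. The counterexamples are explicit blow-ups of $\mathbb P^2$ at nine points lying on a triangle, and their products with projective manifolds with vanishing real first Chern class; for K\"ahler classes proportional to a rational class, every such sequence has diameter tending to infinity. The proof combines a criterion, valid in every dimension, in terms of the singularities of the positive currents in $c_1(X)$, with the fact that on these surfaces the only such current is the current of integration along the anticanonical triangle.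
\end{abstract}

\section{The diameter question}\label{sec:intro}

Let $X$ be a connected compact K\"ahler manifold of complex dimension $n$. We write $\mathrm i=\sqrt{-1}$. The Ricci form $\mathrm{Ric}(\omega)=-\mathrm i\partial\bar\partial\log\omega^n$ of a K\"ahler form $\omega$ represents $2\pi c_1(X)$, and $\{\omega\}$ denotes the de Rham class of $\omega$. A class $\alpha\in H^{1,1}(X,\mathbb R)$ is \emph{numerically effective} (\emph{nef}) if, for a fixed K\"ahler form $\omega$ and every $\varepsilon>0$, it contains a smooth closed real $(1,1)$-form $\theta_\varepsilon\ge-\varepsilon\omega$.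

For $\alpha=c_1(X)$ this is a curvature condition. Call a sequence of K\"ahler forms $(\omega_k)$ \emph{admissible for the class $\{\omega\}$} if
\[
\omega_k\in\{\omega\},\qquad \mathrm{Ric}(\omega_k)\ge-\varepsilon_k\omega_k\quad\text{for some }\varepsilon_k>0\text{ with }\varepsilon_k\to0 .
\]
Then $c_1(X)$ is nef if and only if some K\"ahler class has an admissible sequence, and in that case every K\"ahler class has one. Indeed, let $\theta=\mathrm{Ric}(\omega)+\mathrm i\partial\bar\partial\psi\ge-\varepsilon\omega$ be a smooth form in $2\pi c_1(X)$. The Aubin--Calabi--Yau theorem solves $(\omega+\mathrm i\partial\bar\partial\varphi)^n=e^{\varepsilon\varphi-\psi}\omega^n$ with $\omega'=\omega+\mathrm i\partial\bar\partial\varphi$ K\"ahler, and $\mathrm{Ric}(\omega')=\theta-\varepsilon(\omega'-\omega)\ge-\varepsilon\omega'$. Conversely, if $\omega_k=\omega+\mathrm i\partial\bar\partial\varphi_k$ is admissible, then $\mathrm{Ric}(\omega_k)+\varepsilon_k\mathrm i\partial\bar\partial\varphi_k$ lies in $2\pi c_1(X)$ and is at least $-\varepsilon_k\omega$.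

Fixing the class matters. The Ricci form does not change when $\omega$ is multiplied by a constant, so any metric on any $X$ satisfies $\mathrm{Ric}\ge-\varepsilon\omega$ after a large rescaling, at the price of a large diameter. The class fixes the scale and the volume. It does not fix the diameter $d_k=\mathrm{diam}(X,\omega_k)$, and it is the diameter that Riemannian comparison geometry needs: if $d_k$ is bounded, the scale-invariant quantity $\varepsilon_kd_k^2$ tends to zero, small balls have volume bounded below by the Bishop--Gromov inequality, and a subsequence has a Gromov--Hausdorff limit. The following conjecture is posed in \cite{Alb}.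

\medskip
\noindent\textbf{Conjecture.} \emph{Let $(X,\omega)$ be a compact K\"ahler manifold with $c_1(X)$ nef. Then there are K\"ahler forms $\omega_k\in\{\omega\}$ with $\mathrm{Ric}(\omega_k)\ge-\frac1k\omega_k$ and $\sup_k\mathrm{diam}(X,\omega_k)<\infty$.}
\medskip

An admissible sequence has a subsequence with $\varepsilon_{k_j}\le 1/j$, so the Conjecture asks for an admissible sequence of bounded diameter in every K\"ahler class. In this form it does not matter whether $\mathrm{Ric}$ or $\frac1{2\pi}\mathrm{Ric}$ is called the Ricci form.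

The simplest cases suggest a positive answer. If $2\pi c_1(X)$ contains a smooth semipositive form $\theta$, Yau's theorem provides in every K\"ahler class a metric $\omega'$ with $\mathrm{Ric}(\omega')=\theta\ge0$, and the constant sequence $\omega_k=\omega'$ works. This covers $c_1(X)>0$, $c_1(X)=0$, and all curves with nef $c_1$, namely $\mathbb P^1$ and elliptic curves. A nef class is a limit of K\"ahler classes, so one may hope that the bound survives in general. On the other hand, fixed volume and nonnegative Ricci curvature do not bound the diameter: $\mathbb P^1$ carries long thin cigars (Example~\ref{ex:cigar}). The Conjecture asks only for one good sequence, so a counterexample must be rigid enough to make \emph{every} admissible sequence degenerate as the cigars do.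

\subsection*{The surfaces}
Let $X_0,X_1,X_2$ be homogeneous coordinates on $\mathbb P^2$, indexed by $i\in\mathbb Z/3$, and let $\ell_i=\{X_i=0\}$. Choose $a_{ij}\in\mathbb C^*$ ($i\in\mathbb Z/3$, $j=1,2,3$), distinct for fixed $i$, and let $m_{ij}\in\ell_i$ be the point with $X_{i+1}=a_{ij}X_{i+2}$. So each side of the coordinate triangle carries three marked points, none of them a vertex. Let $X_a$ be the blow-up of $\mathbb P^2$ at the nine points $m_{ij}$, let $E_{ij}$ be the exceptional curves and $D_i$ the strict transform of $\ell_i$, and put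
\[
D=D_0+D_1+D_2,\qquad A=\prod_{i,j}a_{ij}.
\]

\begin{theorem}\label{thm:main}
The class $c_1(X_a)$ is nef. If $|A|\ne1$ and $\{\omega\}\in\mathbb R_{>0}\cdot H^2(X_a,\mathbb Q)$ is a K\"ahler class, then every admissible sequence for $\{\omega\}$ satisfies $\mathrm{diam}(X_a,\omega_k)\to\infty$. In particular the Conjecture is false.
\end{theorem}

A concrete instance is $a_{ij}=j+1$, for which $A=24^3$.

The rigidity comes from currents. A \emph{positive current in $2\pi c_1(X)$} is a closed positive $(1,1)$-current $T=\mathrm{Ric}(\omega_0)+\mathrm i\partial\bar\partial\psi_T$, with $\omega_0$ a K\"ahler form and $\psi_T$ quasi-plurisubharmonic (see Section~\ref{sec:tools}). Another choice of $\omega_0$ changes $\psi_T$ by a smooth function, so the integrability of $e^{-c\psi_T}$ depends only on $T$ and $c$. Along an admissible sequence the forms $\mathrm{Ric}(\omega_k)+\varepsilon_k\omega_k\ge0$ subconverge to such a current, and its singularities control the diameter.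

\begin{theorem}\label{thm:criterion}
Let $X$ be a projective manifold with $c_1(X)$ nef such that every positive current $T$ in $2\pi c_1(X)$ satisfies
\begin{itemize}
\item[(lc)] $e^{-(1-\delta)\psi_T}\in L^1(X)$ for all $0<\delta<1$;
\item[(nklt)] $e^{-\psi_T}\notin L^1(X)$.
\end{itemize}
Let $\{\omega\}\in\mathbb R_{>0}\cdot H^2(X,\mathbb Q)$ be a K\"ahler class. Then every admissible sequence for $\{\omega\}$ satisfies $\mathrm{diam}(X,\omega_k)\to\infty$.
\end{theorem}

The labels abbreviate ``log canonical'' and ``not Kawamata log terminal''. If $T=2\pi\sum_jd_j[Z_j]$ with $d_j>0$ and $\sum Z_j$ a simple normal crossing divisor, then locally $\psi_T=\sum d_j\log|x_j|^2+O(1)$ in coordinates $x_j$, so $e^{-c\psi_T}$ is integrable exactly when $cd_j<1$ for all $j$, and (lc) and (nklt) together mean $\max_jd_j=1$. On $X_a$ with $|A|\neq1$ the only positive current in $2\pi c_1(X_a)$ is $2\pi[D]$ (Proposition~\ref{prop:unique}), which gives Theorem~\ref{thm:main}.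

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] If $|A|\ne1$ and $M$ is a projective manifold with $c_1(M)_{\mathbb R}=0$, the conclusion of Theorem~\ref{thm:main} holds for $X_a\times M$ and K\"ahler classes in $\mathbb R_{>0}\cdot H^2(X_a\times M,\mathbb Q)$. So the Conjecture fails in every dimension $n\ge2$.
\item[(b)] If $-A$ is a root of unity, the Conjecture is true for $X_a$ and every K\"ahler class.
\end{itemize}
\end{theorem}

Nothing is claimed for classes outside $\mathbb R_{>0}\cdot H^2(\cdot,\mathbb Q)$ when $|A|\ne1$, because the partial $C^0$-estimate (E1) below concerns polarized manifolds, and nothing is claimed when $|A|=1$ and $-A$ is not a root of unity.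

Section~\ref{sec:criterion} reduces Theorem~\ref{thm:criterion} to an exponential estimate for potentials that is uniform under a diameter bound, and Section~\ref{sec:exp} proves that estimate. Section~\ref{sec:surf} computes the normal bundle of $D$, where the number $A$ appears, and proves Theorem~\ref{thm:compl}(b). Section~\ref{sec:unique} proves the uniqueness of the current, and Section~\ref{sec:end} concludes.

\section{Conventions and tools}\label{sec:tools}

\subsection*{K\"ahler metrics and line bundles}
Manifolds are connected. A K\"ahler form $\omega$ defines the Riemannian metric $g(u,v)=\omega(u,Jv)$, with volume form $\omega^n/n!$ and Laplacian $\Delta=2\,\mathrm{tr}_\omega\mathrm i\partial\bar\partial$; the inequalities $\mathrm{Ric}(\omega)\ge-\varepsilon\omega$ and $\mathrm{Ric}_g\ge-\varepsilon g$ are equivalent. The curvature form of a Hermitian line bundle $(L,h)$ is $\theta_h=-\mathrm i\partial\bar\partial\log|e|_h^2$ for a local holomorphic frame $e$. It represents $2\pi c_1(L)$, and $he^{-\varphi}$ has curvature $\theta_h+\mathrm i\partial\bar\partial\varphi$.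 By the $\partial\bar\partial$-lemma every smooth closed real $(1,1)$-form in $2\pi c_1(L)$ is a curvature form. For a holomorphic section $s\not\equiv0$ with divisor $Z$, the Poincar\'e--Lelong formula reads $\mathrm i\partial\bar\partial\log|s|^2_h=2\pi[Z]-\theta_h$.

\subsection*{Plurisubharmonic functions}
A function $u$ with values in $[-\infty,\infty)$, not identically $-\infty$, is plurisubharmonic (psh) if it is upper semicontinuous and its restriction to every holomorphic disc is subharmonic or identically $-\infty$; then $u\in L^1_{\mathrm{loc}}$ and $\mathrm i\partial\bar\partial u\ge0$ as a current. A psh function that attains its supremum on a connected manifold is constant. A function is quasi-psh if it is locally the sum of a psh and a smooth function. On a compact K\"ahler manifold, a closed positive $(1,1)$-current cohomologous to a smooth form $\theta$ equals $\theta+\mathrm i\partial\bar\partial\phi$ with $\phi$ quasi-psh. For a K\"ahler form $\omega_0$ and $B>0$, the set of quasi-psh $u$ with $B\omega_0+\mathrm i\partial\bar\partial u\ge0$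 and $\sup u=0$ is compact in $L^1(X)$.

\subsection*{Results quoted}
The deepest input is (E1).

\medskip
\noindent\textbf{(E1) Partial $C^0$-estimate} (Liu--Sz\'ekelyhidi \cite{LS}, the estimate underlying their Theorem~1.1; it extends Donaldson--Sun \cite{DS}). Given $n,d,v$ there are $m_1\ge1$ and $b_0\in(0,1]$ with the following property. Let $(Y,\omega)$ be a compact K\"ahler $n$-fold such that $\omega$ is the curvature form of a Hermitian line bundle $(L,h)$, $\mathrm{Ric}(\omega)\ge-\omega$, $\mathrm{vol}\ge v$ and $\mathrm{diam}\le d$. Then for every $x\in Y$ there are $j\in\{1,\dots,m_1\}$ and $s\in H^0(Y,L^j)$ with $\int|s|^2_{h^j}\omega^n=1$ and $|s(x)|^2_{h^j}\ge b_0$.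

We use only this weak form, in which $j$ may depend on $x$. Other normalizations of the curvature form rescale $\omega$ by a fixed factor; since $\varepsilon_k\to0$ in our application, this changes constants only.

\medskip
\noindent\textbf{(E2) Positivity of direct images} (Berndtsson \cite[Theorem~1.2]{Ber}). For a smooth proper K\"ahler fibration with fibers $X_\tau$ and a line bundle $F$ on the total space with a smooth semipositively curved metric, the bundle with fibers $H^0(X_\tau,K_{X_\tau}\otimes F)$ and its $L^2$ metric is Nakano, hence Griffiths, semipositive. We use this for a product $X\times\mathbb C\to\mathbb C$, and only through the following standard reformulation of Griffiths semipositivity: $\log\|\xi\|_*^2$ is subharmonic for every nowhere vanishing holomorphic section $\xi$ of the dual bundle with the dual metric.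

\medskip
\noindent\textbf{(E3) Semicontinuity} (Demailly--Koll\'ar \cite[Main Theorem~0.2]{DK}). For a psh function $u$ and a compact set $K$, the complex singularity exponent $c_K(u)$ is the supremum of the $c\ge0$ such that $e^{-2cu}$ is integrable on a neighborhood of $K$. If $u_j\to u$ in $L^1_{\mathrm{loc}}$, all psh, and $c<c_K(u)$, then $e^{-2cu_j}\to e^{-2cu}$ in $L^1$ on a neighborhood of $K$.

\medskip
\noindent\textbf{(E4) Riemannian estimates.} Let $(Y,g)$ be a complete Riemannian manifold of dimension $p$ with $\mathrm{Ric}_g\ge-g$.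
\begin{itemize}
\item[(i)] (Bishop--Gromov) If $\mathrm{diam}\le d$, then $\mathrm{vol}\,B(x,\frac12)\ge c(p,d)\,\mathrm{vol}(Y)$ with $c(p,d)>0$.
\item[(ii)] (Cheng--Li, Bando--Mabuchi) If $\mathrm{diam}\le d$, the Green function, defined by $\int G(x,\cdot)=0$ and $u(x)=\mathrm{vol}(Y)^{-1}\int u-\int G(x,\cdot)\Delta u$, satisfies $G\ge-C'$ with $C'$ depending only on $p$, $d$ and $\mathrm{vol}(Y)$.
\item[(iii)] (Li--Schoen) If $w\ge0$ is subharmonic on $Y$, then $w(y)\le C(p)\,\mathrm{vol}(B(y,1))^{-1}\int_{B(y,1)}w$.
\end{itemize}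

\section{Volume concentration versus oscillation of the potential}\label{sec:criterion}

In this section $X$, $\{\omega\}$ and $(\omega_k)$ are as in Theorem~\ref{thm:criterion}.

\subsection*{Normalization}
A positive multiple of $\{\omega\}$ is $2\pi$ times an integral class of type $(1,1)$, hence equals $2\pi c_1(L)$ for a line bundle $L$, ample by Kodaira's theorem. Scaling all $\omega_k$ by one constant changes $\varepsilon_k$ and the diameters by constant factors. So we assume $\{\omega\}=2\pi c_1(L)$ and, dropping finitely many $k$, $\varepsilon_k\le1$. Fix a K\"ahler form $\omega_0\in2\pi c_1(L)$ and write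
\[
\omega_k=\omega_0+\mathrm i\partial\bar\partial\varphi_k,\quad \sup\varphi_k=0,\qquad \lambda_k=-\inf\varphi_k,\qquad \mu_k=\omega_k^n,\qquad V=\int\omega_k^n=\int\omega_0^n .
\]
Define $c_k\in\mathbb R$ and a smooth function $\psi_k$ with $\sup\psi_k=0$ by
\begin{equation}\label{eq:MA}
\omega_k^n=e^{-c_k-\psi_k+\varepsilon_k\varphi_k}\,\omega_0^n .
\end{equation}
The term $\varepsilon_k\varphi_k$ is split off so that $\psi_k$ becomes the potential of a positive form: applying $-\mathrm i\partial\bar\partial\log$ to \eqref{eq:MA} gives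
\begin{equation}\label{eq:Tk}
T_k:=\mathrm{Ric}(\omega_k)+\varepsilon_k\omega_k=\mathrm{Ric}(\omega_0)+\varepsilon_k\omega_0+\mathrm i\partial\bar\partial\psi_k\ \ge0 .
\end{equation}
Choose $B\ge1$ with $-B\omega_0\le\mathrm{Ric}(\omega_0)+\varepsilon_k\omega_0\le B\omega_0$ for all $k$. Then $B\omega_0+\mathrm i\partial\bar\partial\psi_k\ge0$ and $B\omega_0+\mathrm i\partial\bar\partial\varphi_k\geq0$, so by compactness there is $C_0$ with
\begin{equation}\label{eq:L1}
\int(-\varphi_k)\,\omega_0^n\le C_0,\qquad\int(-\psi_k)\,\omega_0^n\le C_0 ,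
\end{equation}
and every subsequence has a further subsequence along which
\begin{equation}\label{eq:conv}
\psi_k\to\psi\ \text{ in }L^1\text{ and a.e.},\qquad \varepsilon_k\varphi_k\to0\ \text{ a.e.},
\end{equation}
with $\psi$ quasi-psh. In the limit \eqref{eq:Tk} gives $T=\mathrm{Ric}(\omega_0)+\mathrm i\partial\bar\partial\psi\ge0$, so $\psi=\psi_T$ satisfies (lc) and (nklt).

The proof compares two numbers. The constant $c_k$ measures how much volume has left the region where $\psi_k$ and $\varepsilon_k\varphi_k$ are bounded: there $\omega_k^n$ is comparable to $e^{-c_k}\omega_0^n$. The number $\lambda_k$ is the oscillation of the K\"ahler potential. We shall show: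
\begin{itemize}
\item (nklt) forces $c_k\to\infty$;
\item (lc) forces $c_k$ to grow sublinearly in $\lambda_k$;
\item a diameter bound forces $c_k$ to grow at least linearly in $\lambda_k$.
\end{itemize}
The last two statements bound $\lambda_k$, hence $c_k$, against the first.

\begin{example}[long cigars]\label{ex:cigar}
On $\mathbb P^1$ let $r=|z|^2$, $t=\log r$, $\vartheta=\arg z$. For a function $u(t)$ one has $\mathrm i\partial\bar\partial u=u''(t)\,dt\wedge d\vartheta$. Take $\omega_0=\mathrm i\partial\bar\partial u_0$ with $u_0=\log(1+e^t)$, so $V=2\pi$, and for $k\ge1$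
\[
\omega_k=\frac1{\beta_k}\,\frac{\mathrm i\,dz\wedge d\bar z}{(e^{-k}+r)(1+e^{-k}r)}=u_k''(t)\,dt\wedge d\vartheta,\qquad \beta_k=\frac{2k}{1-e^{-2k}},\qquad u_k'=\frac12+\frac1{2k}\log\frac{e^{-k}+r}{1+e^{-k}r}.
\]
The form $\omega_k$ is invariant under $z\mapsto1/z$, hence smooth and positive at $\infty$, and it has area $2\pi$ because $u_k'$ increases from $0$ to $1$. Its Ricci form $\mathrm i\partial\bar\partial\log(e^{-k}+r)+\mathrm i\partial\bar\partial\log(1+e^{-k}r)$ is positive, so we may use \eqref{eq:MA} with $0$ in place of $\varepsilon_k$. The identity $(e^{-k}+r)(1+e^{-k}r)=e^{-k}(1+r)^2+(1-e^{-k})^2r$ shows that $\omega_0/\omega_k$ is largest at $r=1$, whence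
\[
c_k=\log\frac{\beta_k(1+e^{-k})^2}{4}=\log k+O(1),\qquad \psi_k\to\psi=\log\frac{4r}{(1+r)^2},\qquad T=2\pi([0]+[\infty]).
\]
This $T$ satisfies (lc) and (nklt). The derivative $\varphi_k'=u_k'-u_0'$ is odd in $t$, and
\[
\varphi_k'(t)=\frac1{1+e^t}-\frac{1}{2k}\big[\log(1+e^{k-t})-\log(1+e^{-k-t})\big].
\]
Since $0\le\log(1+e^w)-w_+\le e^{-|w|}$, this equals $-(k-t)_+/2k$ up to an error whose integral over $t>0$ is bounded. Therefore
\[
\lambda_k=\frac k4+O(1),\qquad -\varphi_k-\lambda_k=-\frac{(k-|t|)_+^2}{4k}+O(1).
\]
So $c_k\to\infty$, but only like $\log\lambda_k$. The set $\{|t|\le k/2\}$ has $\mu_k$-measure $2\pi\big(u_k'(\frac k2)-u'_k(-\frac k2)\big)\to\pi$, although on it $-\varphi_k$ lies $k/16+O(1)$ or more below its maximum $\lambda_k$. Finally $u_k''\ge1/(4\beta_k)\ge1/(12k)$ for $|t|\le k$, so the distance from $0$ to $\infty$, which is $\int\sqrt{u_k''/2}\,dt$, is at least $\sqrt{k/6}$. On $\mathbb P^1$ one avoids this behavior by choosing another limit current; under the hypotheses of Theorem~\ref{thm:criterion} there is no other kind.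
\end{example}

\subsection*{The two estimates that come from the current}
They do not involve the diameter.

\begin{lemma}\label{lem:infty}
Along a subsequence satisfying \eqref{eq:conv}, $c_k\to\infty$.
\end{lemma}

\begin{proof}
Integrating \eqref{eq:MA} gives $e^{c_k}V=\int e^{-\psi_k+\varepsilon_k\varphi_k}\omega_0^n$. By Fatou's lemma and (nklt), $\liminf_ke^{c_k}V\ge\int e^{-\psi}\omega_0^n=\infty$.
\end{proof}

\begin{lemma}\label{lem:upper}
There is $C_1>0$ such that, along a subsequence satisfying \eqref{eq:conv}, for each $\delta\in(0,1)$ there are $C_\delta$ and $k_\delta$ with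
\[
c_k\le\delta C_1(1+\lambda_k)+C_\delta\qquad(k\ge k_\delta).
\]
\end{lemma}

\begin{proof}
We bound $\int e^{\delta\psi_k}d\mu_k$ from both sides: the factor $e^{\delta\psi_k}$ tames the density $e^{-\psi_k}$ just enough for (lc) to apply.

\emph{Upper bound.} Cover $X$ by finitely many compact sets $K$, each contained in a coordinate ball on which $B\omega_0=\mathrm i\partial\bar\partial w$ with $w$ smooth and bounded. The functions $\psi_k+w$ are psh and converge to $\psi+w$ in $L^1$. By (lc), $e^{-(1-\delta/2)\psi}\in L^1$, so $c_K(\psi+w)\ge\frac12(1-\frac\delta2)>\frac12(1-\delta)$, and (E3) gives $\int e^{-(1-\delta)\psi_k}\omega_0^n\le C'_\delta$ for $k\ge k_\delta$. By \eqref{eq:MA} and $\varphi_k\le0$,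
\[
\int e^{\delta\psi_k}d\mu_k\le e^{-c_k}\int e^{-(1-\delta)\psi_k}\omega_0^n\le C'_\delta e^{-c_k}.
\]

\emph{Lower bound.} We need the mean of $\psi_k$ for the moving measure $\mu_k$, and we know it for $\omega_0^n$; an integration by parts compares the two at the cost of a factor $\lambda_k$. Let $S=\sum_{j=0}^{n-1}\omega_k^j\wedge\omega_0^{n-1-j}$, a closed form with $\omega_k^n-\omega_0^n=\mathrm i\partial\bar\partial\varphi_k\wedge S$, whose product with a semipositive $(1,1)$-form is a nonnegative measure. By \eqref{eq:Tk}, $\mathrm i\partial\bar\partial\psi_k\le T_k+B\omega_0$, and $0\le-\varphi_k\le\lambda_k$, so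
\[
\int(-\psi_k)(\omega_k^n-\omega_0^n)=\int(-\varphi_k)\,\mathrm i\partial\bar\partial\psi_k\wedge S\le\lambda_k\int(T_k+B\omega_0)\wedge S .
\]
The last integral depends only on cohomology classes. It equals $n\int(\mathrm{Ric}(\omega_0)+\varepsilon_k\omega_0+B\omega_0)\wedge\omega_0^{n-1}\le2nBV$. With \eqref{eq:L1} we get $\frac1V\int(-\psi_k)d\mu_k\le C_1(1+\lambda_k)$ for $C_1=\max(C_0/V,2nB)$, and Jensen's inequality gives $\int e^{\delta\psi_k}d\mu_k\ge Ve^{-\delta C_1(1+\lambda_k)}$.

Comparing the two bounds proves the lemma with $C_\delta=\log(C'_\delta/V)$.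
\end{proof}

\subsection*{The estimate that comes from the diameter}
A fixed fraction of the $\omega_0^n$-volume lies where $\varphi_k$ is bounded below. There $\mu_k$ is at least of order $e^{-c_k}\omega_0^n$, while $-\varphi_k$ is about $\lambda_k$ below its maximum. Now $-\varphi_k$ is a potential with respect to $\omega_k$, since $\omega_k+\mathrm i\partial\bar\partial(-\varphi_k)=\omega_0$. The next proposition says that, under a diameter bound, such potentials are far below their maximum only on sets of exponentially small measure; this is what fails in Example~\ref{ex:cigar}.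

\begin{proposition}\label{prop:exp}
Let $L$ be an ample line bundle on a projective manifold $X$ and let $d>0$. There are $a,C>0$, depending only on $X,L,d$, with the following property. Let $\omega\in2\pi c_1(L)$ be a K\"ahler form with $\mathrm{Ric}(\omega)\ge-\omega$ and $\mathrm{diam}(X,\omega)\le d$, let $\mu=\omega^n$, and let $\chi$ be a smooth function with $\sup\chi=0$ and $\omega+\mathrm i\partial\bar\partial\chi\ge0$. Then
\[
\mu(\{\chi\le-t\})\le Ce^{-at}\qquad\text{for all }t\ge1/a .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}, assuming Proposition~\ref{prop:exp}]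
Suppose the diameters do not tend to infinity. Pass to a subsequence with $\mathrm{diam}(X,\omega_k)\le d$ and \eqref{eq:conv}. The proposition applies to $\omega_k$ and $\chi_k=-\varphi_k-\lambda_k$. Let $\Lambda=2C_0/V$ and $\Sigma_k=\{\varphi_k\ge-\Lambda\}$. By \eqref{eq:L1} and Chebyshev's inequality, $\int_{\Sigma_k}\omega_0^n\ge V/2$. On $\Sigma_k$ we have $\omega_k^n\ge e^{-c_k-\Lambda}\omega_0^n$, by \eqref{eq:MA}, $\psi_k\le0$ and $\varepsilon_k\le1$, and we have $\chi_k\le-(\lambda_k-\Lambda)$. If $\lambda_k-\Lambda\ge1/a$, then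
\[
\tfrac V2e^{-c_k-\Lambda}\le\mu_k(\Sigma_k)\le Ce^{-a(\lambda_k-\Lambda)},\qquad\text{that is,}\qquad c_k\ge a\lambda_k-C_4
\]
with $C_4=(a+1)\Lambda+\log(2C/V)$. Take $\delta=\min(\frac12,\frac a{2C_1})$ in Lemma~\ref{lem:upper}. For $k\ge k_\delta$, either $\lambda_k<\Lambda+1/a$ or $a\lambda_k-C_4\le\frac a2(1+\lambda_k)+C_\delta$. In both cases $\lambda_k$ is bounded. By Lemma~\ref{lem:upper} $c_k$ is bounded above, which contradicts Lemma~\ref{lem:infty}.
\end{proof}

\begin{remark}
The hypotheses (lc) and (nklt) are used only for the limit current $T$. Condition (nklt) enters in Lemma~\ref{lem:infty} and cannot be dropped, as a constant sequence with $\mathrm{Ric}\geq0$ on an elliptic curve shows: there $T=0$ is the only positive current in $2\pi c_1(X)=0$ and (lc) holds. Condition (lc) is needed for all small $\delta$ because the slope $\delta C_1$ must be made smaller than the uncontrolled constant $a$. The rationality of the class is used only to produce $L$. Nefness of $c_1(X)$ only guarantees that admissible sequences exist.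
\end{remark}

\section{A uniform exponential estimate}\label{sec:exp}

We prove Proposition~\ref{prop:exp}. Let $h$ be a metric on $L$ with curvature $\omega$; pointwise norms of sections of $L^m$ are taken with $h^m$. Let $V=\int\omega^n$, which depends only on $(X,L)$. All constants below depend only on $X,L,d$, unless another parameter is displayed.

The Riemannian tools give an $L^1$ bound for $\chi$ (Step~1), hence $\mu(\{\chi\le-t\})\le C/t$. That is not enough: in the proof above it would give only $c_k\ge\log\lambda_k-C$, which is compatible with Lemma~\ref{lem:upper}. Improving $C/t$ to $Ce^{-at}$ must use plurisubharmonicity, and we have no holomorphic charts of controlled size. Holomorphic sections of $L^m$ replace the charts. We look for boundedly many sections that do not become simultaneously small at any point, and whose $L^2$ norms on $\{\chi\le-t\}$ are exponentially small.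

The source of exponential decay is log-concavity. Let $\|f\|_s$ be a smoothed version of the $L^2$ norm of $f$ on $\{\chi\le-s\}$, to which (E2) applies, and pretend that the space of sections is a line spanned by $f$ with $\|f\|_0=1$. Then (E2) says that $-\log\|f\|_s^2$ is convex in $s$. Writing $\|f\|_t^2=e^{-t\nu}$, convexity gives $\|f\|^2_s\ge e^{-s\nu}$ for $0\le s\le t$. The $L^1$ bound for $\chi$ gives $\int_0^\infty\|f\|_s^2\,ds\le C_3$. If $\nu\le a$ and $t\ge1/a$, then $C_3\ge\int_0^te^{-as}ds\ge\frac1{2a}$, which is false for $a<1/(2C_3)$. So $\|f\|_t^2\le e^{-at}$. In higher rank the same argument shows that the slowly decaying part of a section is small.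

\medskip
\noindent\textbf{Step 1: $\int(-\chi)\,d\mu\le C_1'$.}
Taking the trace of $\omega+\mathrm i\partial\bar\partial\chi\ge0$ gives $\Delta\chi\ge-2n$. Let $\chi(x_0)=0$, let $dv=\mu/n!$, and let $G\ge-C'$ be the Green function of (E4)(ii). Since $\int\Delta\chi\,dv=0$ and $\int G(x_0,\cdot)\,dv=0$,
\[
0=\chi(x_0)=\frac1V\int\chi\,d\mu-\int\big(G(x_0,\cdot)+C'\big)\Delta\chi\,dv\le\frac1V\int\chi\,d\mu+2nC'\frac V{n!}.
\]

\medskip
\noindent\textbf{Step 2: for each $m\ge1$ there is $C_2(m)$ with $\sup|f|^2\le C_2(m)\int|f|^2d\mu$ for all $f\in H^0(X,L^m)$.}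
Let $f\not\equiv 0$. Away from its zeros, $\mathrm i\partial\bar\partial\log|f|^2=-m\omega$, hence $\mathrm i\partial\bar\partial|f|^2\ge|f|^2\,\mathrm i\partial\bar\partial\log|f|^2=-m|f|^2\omega$; by continuity this inequality holds everywhere. So $\Delta|f|^2\ge-c^2|f|^2$ with $c^2=2nm$, and $w(x,s)=e^{cs}|f(x)|^2$ is subharmonic on the Riemannian product $X\times\mathbb R$, which is complete with Ricci curvature at least $-1$. The unit ball centered at $(x,0)$ is contained in $X\times[-1,1]$ and contains $B(x,\frac12)\times(-\frac12,\frac12)$, so its volume is at least $v_0=c(2n,d)V/n!$ by (E4)(i). By (E4)(iii), $|f(x)|^2\le C(2n+1)\,v_0^{-1}\,2e^c\int|f|^2dv$.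

\medskip
\noindent\textbf{Step 3: there are $m\ge2$ and $b>0$ such that $\sum_{i=1}^N|f_i|^2\ge b$ on $X$ for every $L^2(\mu)$-orthonormal basis $f_1,\dots,f_N$ of $\mathcal H=H^0(X,L^m)$.}
Let $m_1,b_0$ be given by (E1) for $v=V/n!$, and put $m=2\,m_1!$, a common multiple of all the exponents $j$ that (E1) may produce. Given $x$, take $j$ and $s$ as in (E1) and let $g=s^{m/j}\in\mathcal H$. Then $|g(x)|^2\ge b_0^{m/j}\ge b_0^m$, and $\int|g|^2d\mu\le VC_2(j)^{m/j}$ by Step~2. Expanding $g$ in the basis and using the Cauchy--Schwarz inequality, $|g(x)|^2\le\sum_i|f_i(x)|^2\int|g|^2d\mu$. So $b=b_0^m/(V\max_{j\le m_1}C_2(j)^{m/j})$ works. From now on $m$ is fixed, $C_2=C_2(m)$, and $N=\dim\mathcal H$ depends only on $X,L,d$.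

\medskip
\noindent\textbf{Step 4: a positively curved family of norms.}
Fix a smooth convex function $\kappa:\mathbb R\to[0,\infty)$ with $\kappa=0$ on $(-\infty,0]$, $0\le\kappa'\le1$, and $\kappa'=1$ on $[1,\infty)$; then $\kappa(u)\ge u-1$. For $s\in\mathbb R$ and $f\in\mathcal H$ set
\[
\|f\|_s^2=\int|f|^2e^{-\kappa(\chi+s)}d\mu .
\]
The weight equals $1$ on $\{\chi\le-s\}$ and decays exponentially above it. The bound $\kappa'\le1$ limits the negative curvature that the weight can create, as follows. Write $L^m=K_X\otimes F$ with $F=L^m\otimes K_X^{-1}$. The volume form $\omega^n$ is a metric on $K_X^{-1}$: the frame dual to $dz_1\wedge\dots\wedge dz_n$ has squared norm $\omega^n/\prod_\alpha\mathrm i\,dz_\alpha\wedge d\bar z_\alpha$, so the curvature is $\mathrm{Ric}(\omega)$. On $X\times\mathbb C\ni(x,\tau)$ give the pull-back of $F$ the metric $h^m\otimes\omega^n\cdot e^{-\kappa(\chi+\mathrm{Re}\,\tau)}$. When $f$ is viewed as an $F$-valued $(n,0)$-form, the factors $\prod\mathrm i\,dz_\alpha\wedge d\bar z_\alpha$ cancel and its $L^2$ norm on $X\times\{\tau\}$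 is $\|f\|_{\mathrm{Re}\,\tau}$. With $w=\chi+\mathrm{Re}\,\tau$, the curvature form is
\[
m\omega+\mathrm{Ric}(\omega)+\kappa'(w)\,\mathrm i\partial\bar\partial\chi+\kappa''(w)\,\mathrm i\partial w\wedge\bar\partial w\ \ge\ (m-1-1)\,\omega\ \ge0 ,
\]
because $\mathrm{Ric}(\omega)\ge-\omega$, $\mathrm i\partial\bar\partial\chi\ge-\omega$, $0\le\kappa'\le1$, $\kappa''\ge0$ and $m\ge2$. By (E2), $\tau\mapsto\log\|\xi(\tau)\|^2_{\mathrm{Re}\,\tau,*}$ is subharmonic for every holomorphic map $\xi:\mathbb C\to\mathcal H^*\setminus\{0\}$.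

\medskip
\noindent\textbf{Step 5: comparison with the flat interpolation} (Berndtsson's interpolation argument).
Fix $t>0$. Choose a basis $e_1,\dots,e_N$ of $\mathcal H$ that is orthonormal for $\|\cdot\|_0$ and orthogonal for $\|\cdot\|_t$, and write $\|e_j\|_t^2=e^{-t\nu_j}$. Since $\chi\le0$, $\|\cdot\|_0$ is the $L^2(\mu)$ norm. Define $|\sum c_je_j|_s^2=\sum|c_j|^2e^{-s\nu_j}$, which agrees with $\|\cdot\|_s^2$ for $s=0$ and $s=t$. We claim that
\begin{equation}\label{eq:interp}
\|f\|_s\ge|f|_s\qquad(f\in\mathcal H,\ 0\le s\le t).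
\end{equation}
The dual norm of $|\cdot|_s$ is $|\sum\xi_je_j^*|^2_{s,*}=\sum|\xi_j|^2e^{s\nu_j}$. Let $s_0\in[0,t]$ and $\xi_0=\sum\xi_je_j^*\ne0$, and put $\xi(\tau)=\sum\xi_je^{-(\tau-s_0)\nu_j/2}e_j^*$. Then
\[
|\xi(\tau)|^2_{\mathrm{Re}\,\tau,*}=\sum|\xi_j|^2e^{-(\mathrm{Re}\,\tau-s_0)\nu_j}e^{\nu_j\mathrm{Re}\,\tau}=|\xi_0|^2_{s_0,*}
\]
is constant. Both families of norms depend continuously on $s\in[0,t]$, so they are uniformly equivalent, and $U(\tau)=\log\|\xi(\tau)\|^2_{\mathrm{Re}\,\tau,*}$ is bounded and continuous on the strip $0\le\mathrm{Re}\,\tau\le t$. It is subharmonic by Step~4 and equals $\log|\xi_0|^2_{s_0,*}$ on the boundary. The function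
\[
H(\tau)=\mathrm{Re}\cos\frac{\pi(\tau-t/2)}{2t}=\cos\frac{\pi(\mathrm{Re}\,\tau-t/2)}{2t}\cosh\frac{\pi\,\mathrm{Im}\,\tau}{2t}
\]
is harmonic, and on the strip the cosine is at least $\cos\frac\pi4$, so $H$ is positive and tends to infinity with $|\mathrm{Im}\,\tau|$. The maximum principle for $U-\delta H$ on long rectangles gives $U-\delta H\le\log|\xi_0|^2_{s_0,*}$. Letting $\delta\to0$ at $\tau=s_0$ yields $\|\xi_0\|_{s_0,*}\le|\xi_0|_{s_0,*}$ for all $\xi_0$, and \eqref{eq:interp} follows from $\|f\|_{s_0}=\sup_{\xi_0\neq0}|\xi_0(f)|/\|\xi_0\|_{s_0,*}$.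

\medskip
\noindent\textbf{Step 6: removing the slowly decaying part.}
Let $a>0$, $t\ge1/a$, and $f=\sum c_je_j$ with $\|f\|_0=1$. Put $f_t=\sum_{\nu_j>a}c_je_j$; then $\|f_t\|_t^2\le e^{-at}$. By \eqref{eq:interp},
\[
\int_0^t\|f\|_s^2\,ds\ge\sum_{\nu_j\le a}|c_j|^2\int_0^te^{-as}ds\ge\frac{1-e^{-1}}a\|f-f_t\|_0^2\ge\frac1{2a}\|f-f_t\|_0^2 .
\]
On the other hand, at each point of $X$,
\[
\int_0^\infty e^{-\kappa(\chi+s)}ds=-\chi+\int_0^\infty e^{-\kappa(u)}du\le-\chi+1+\int_1^\infty e^{1-u}du=-\chi+2 ,
\]
so Fubini's theorem and Steps~1 and~2 give $\int_0^\infty\|f\|_s^2ds\le C_2C_1'+2=:C_3$. Hence $\|f-f_t\|_0^2\le2aC_3$, and $\sup|f-f_t|^2\le2aC_2C_3$ by Step~2.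

Choose $a=b/(8C_2C_3N)$, which does not depend on $\omega,\chi,t$, and apply this to an orthonormal basis $f_1,\dots,f_N$. Then $\sum_i|f_i-f_{i,t}|^2\le b/4$, so Step~3 and the triangle inequality in $\ell^2$ give $\sum_i|f_{i,t}|^2\ge(\sqrt b-\frac12\sqrt b)^2=b/4$ everywhere. Since $\kappa(\chi+t)=0$ on $\{\chi\le-t\}$,
\[
\frac b4\,\mu(\{\chi\le-t\})\le\sum_i\int_{\{\chi\le-t\}}|f_{i,t}|^2d\mu\le\sum_i\|f_{i,t}\|_t^2\le Ne^{-at}.
\]
This proves Proposition~\ref{prop:exp} with $C=4N/b$. \qed

\section{The anticanonical triangle and its normal bundle}\label{sec:surf}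

From now on $X=X_a$, and $H$ is the pull-back of the class of a line.

\begin{lemma}\label{lem:nef}
We have $-K_X=D$, $D\cdot D_i=0$ for all $i$, and $c_1(X)$ is nef.
\end{lemma}

\begin{proof}
Since $D_i=H-\sum_jE_{ij}$, we get $D=3H-\sum E_{ij}=-K_X$, $D_i^2=1-3=-2$ and $D_i\cdot D_{i'}=1$ for $i\ne i'$, so $D\cdot D_i=-2+1+1=0$. An irreducible curve $\Gamma\not\subset D$ has $D\cdot\Gamma\ge0$. So $D$ has nonnegative degree on every curve, and by Kleiman's criterion $D+\varepsilon L'$ is ample for $L'$ ample and all rational $\varepsilon>0$. If $\omega'\in2\pi c_1(L')$ and $\omega''\in2\pi c_1(D+\varepsilon L')$ are K\"ahler, then $\omega''-\varepsilon\omega'\in2\pi c_1(X)$ is at least $-\varepsilon\omega'$.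
\end{proof}

This is why three points are blown up on each side: $\mathcal O(D)$ has degree zero on each $D_i\cong\mathbb P^1$, so it is trivial there, and the only invariant of $\mathcal N=\mathcal O(D)|_D$ is the gluing around the cycle. To compute it we need one equation of $D$ valid along the whole of $D_i$.

\subsection*{Equations of $D$ along $D_i$}
Let
\[
f_i=\frac{X_0X_1X_2}{\prod_j(X_{i+1}-a_{ij}X_{i+2})},\qquad z_i=\frac{X_{i+1}}{X_{i+2}} .
\]
The denominator of $f_i$ vanishes on the lines $M_{ij}$ joining $m_{ij}$ to the opposite vertex $\{X_{i+1}=X_{i+2}=0\}$. The line $M_{ij}$ meets $\ell_{i+1}$ and $\ell_{i+2}$ only at that vertex and $\ell_i$ only at $m_{ij}$, so $m_{ij}$ is its only blown-up point. Its strict transform $\widetilde M_{ij}=H-E_{ij}$ has $\widetilde M_{ij}\cdot D_i=1-1=0$ and is therefore disjoint from $D_i$. On $X$ the numerator has divisor $D+\sum_{k,j}E_{kj}$ and the denominator has divisor $\sum_j(\widetilde M_{ij}+E_{ij})$, so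
\[
\mathrm{div}f_i=D+\sum_{k\ne i,\,j}E_{kj}-\sum_j\widetilde M_{ij},\qquad \mathrm{div}z_i=D_{i+1}+\sum_jE_{i+1,j}-D_{i+2}-\sum_jE_{i+2,j}.
\]
Let $U_i$ be the complement in $X$ of the curves $E_{kj}$ ($k\ne i$) and $\widetilde M_{ij}$. It is an open neighborhood of $D_i$; on $U_i$ the function $f_i$ is holomorphic with divisor $D|_{U_i}$; and $z_i$ is holomorphic without zeros on $U_i\setminus(D_{i+1}\cup D_{i+2})$. If $s_D$ is the canonical section of $\mathcal O(D)$, then $s_D=f_ie_i$ with $e_i$ a frame of $\mathcal O(D)$ on $U_i$.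

At the node $o_i=D_i\cap D_{i+1}$ use the coordinates $x=X_i/X_{i+2}$, $y=X_{i+1}/X_{i+2}$, in which $D_i=\{x=0\}$ and $D_{i+1}=\{y=0\}$. Dividing numerators and denominators by $X_{i+2}^3$ gives
\begin{equation}\label{eq:node}
f_i=\frac{xy}{\prod_j(y-a_{ij})},\qquad z_i=y,\qquad f_{i+1}=\frac{xy}{\prod_j(1-a_{i+1,j}x)},\qquad z_{i+1}=\frac1x .
\end{equation}

\begin{lemma}\label{lem:normal}
For $j\in\mathbb Z$, the bundle $\mathcal N^j$ is trivial if $(-A)^j=1$, and $H^0(D,\mathcal N^j)=H^1(D,\mathcal N^j)=0$ otherwise.
\end{lemma}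

\begin{proof}
By \eqref{eq:node}, $e_{i+1}=(f_i/f_{i+1})e_i=\gamma_ie_i$ at $o_i$, with $\gamma_i=\prod_l(-a_{il})^{-1}$, and $\gamma_0\gamma_1\gamma_2=(-A)^{-1}$. As $D$ is a nodal curve, there is an exact sequence $0\to\mathcal N^j\to\bigoplus_i\mathcal N^j|_{D_i}\to\bigoplus_i\mathcal N^j|_{o_i}\to0$, and $\mathcal N^j|_{D_i}$ is trivialized by $e_i^j$. So $\chi(\mathcal N^j)=3-3=0$, and a section of $\mathcal N^j$ is a triple of constants $(t_i)$ with $t_i=t_{i+1}\gamma_i^j$. A nonzero solution exists if and only if $(-A)^j=1$, and then no $t_i$ vanishes.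
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Let $r\ge1$ be the order of $-A$. Consider the sequences $0\to\mathcal O((j-1)D)\to\mathcal O(jD)\to\mathcal N^j\to0$. We have $H^1(X,\mathcal O_X)=0$ because $X$ is a blow-up of $\mathbb P^2$, and $H^1(D,\mathcal N^j)=0$ for $1\le j\le r-1$, so $H^1(X,\mathcal O(jD))=0$ for $0\le j\le r-1$ by induction. Hence $H^0(X,\mathcal O(rD))\to H^0(D,\mathcal N^r)$ is onto, and $\mathcal O(rD)$ has a section $s$ without zeros on $D$. The sections $s$ and $s_D^r$ have no common zero, so for any smooth metric $h$ on $\mathcal O(D)$ the form $\theta_h+\frac1r\mathrm i\partial\bar\partial\log(|s|^2_{h^r}+|s_D^r|^2_{h^r})$ is smooth, lies in $2\pi c_1(X)$, and is semipositive, being $\frac1r$ times the pull-back of the Fubini--Study form by $[s:s_D^r]:X\to\mathbb P^1$. By Yau's theorem every K\"ahler class contains $\omega'$ with $\mathrm{Ric}(\omega')\ge0$, and the constant sequence $\omega_k=\omega'$ satisfies the Conjecture.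
\end{proof}

If $-A$ is not a root of unity, the same sequences give $H^0(X,\mathcal O(jD))=\mathbb C\,s_D^j$ for all $j\ge1$: the multiples of $D$ do not move. Theorem~\ref{thm:criterion} needs the analogous statement for currents, which is where $|A|\ne1$ enters.

\section{Uniqueness of the positive current}\label{sec:unique}

\begin{proposition}\label{prop:unique}
If $|A|\ne1$, the only closed positive current in $2\pi c_1(X)$ is $2\pi[D]$.
\end{proposition}

Fix a smooth metric $h$ on $\mathcal O(D)$ and let $q=-\log|s_D|_h$, a smooth function on $X\setminus D$ that tends to $+\infty$ at $D$. The compact sets $\{q\ge c\}\cup D$ form a basis of neighborhoods of $D$. For a real function $w$ and a vector $\xi$ of type $(1,0)$ let $\mathcal Lw(\xi)=\sum w_{\alpha\bar\beta}\xi^\alpha\bar\xi^\beta$ be the Levi form. It equals $\partial_\tau\partial_{\bar\tau}(w\circ\iota)(0)$ for any holomorphic disc $\iota$ with $\iota'(0)=\xi$, and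
\begin{equation}\label{eq:chain}
\mathcal L(\Phi\circ w)(\xi)=\Phi'(w)\,\mathcal Lw(\xi)+\Phi''(w)\,|\partial w(\xi)|^2 .
\end{equation}

\subsection*{Reduction to a barrier}
A positive current in $2\pi c_1(X)$ gives a psh function $g$ on $X\setminus D$ with $g\le2q+C$, and we must show that $g$ is constant. Some hypothesis on $A$ is needed: in the proof of Theorem~\ref{thm:compl}(b), $g=\frac1r\log(1+|s/s_D^r|^2)$ is such a function and is unbounded. To apply the maximum principle near $D$ we subtract from $g$ a small multiple of a function that grows faster than $q$ and is strictly superharmonic in one complex direction at each point.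

\begin{lemma}\label{lem:barrier}
If $|A|\ne1$, there are $c_0\in\mathbb R$ and a smooth function $\Theta>0$ on a neighborhood of $W_0=\{q\ge c_0\}$ in $X\setminus D$ such that $\Theta/q\to\infty$ as $q\to\infty$ and at every point of $W_0$ there is $\xi$ with $\mathcal L\Theta(\xi)<0$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:unique}, assuming Lemma~\ref{lem:barrier}]
Write $T=\theta_h+\mathrm i\partial\bar\partial\phi\ge0$ with $\phi$ quasi-psh, hence bounded above, and put $g=\phi+2q=\phi-\log|s_D|_h^2$. By the Poincar\'e--Lelong formula $\mathrm i\partial\bar\partial g=T$ on $X\setminus D$, so $g$ is psh there, and $g\le2q+C$.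

Let $\varepsilon>0$. The function $g-\varepsilon\Theta$ is upper semicontinuous on $W_0$ and tends to $-\infty$ at $D$, so it attains its maximum, which is finite because $g\in L^1_{\mathrm{loc}}$. Suppose the maximum is attained at a point with $q>c_0$. On a small holomorphic disc through this point in the direction $\xi$ of the lemma, $g$ is subharmonic, being finite at the center, and $-\varepsilon\Theta$ has positive Laplacian. So the mean of $g-\varepsilon\Theta$ over a small circle exceeds its value at the center, which is absurd. Hence the maximum is attained on $\Gamma=\{q=c_0\}$; in particular $\sup_\Gamma g$ is finite, and $g-\varepsilon\Theta\le\sup_\Gamma g$ on $W_0$ because $\Theta>0$. Letting $\varepsilon\to0$ gives $g\le\sup_\Gamma g$ on $W_0$.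

Thus the supremum of $g$ over the connected manifold $X\setminus D$ equals its supremum over the compact set $\{q\le c_0\}$, where it is attained. So $g$ is constant, $\phi=\log|s_D|_h^2+\mathrm{const}$ almost everywhere, and $T=2\pi[D]$.
\end{proof}

\subsection*{The local model and the monodromy}
By \eqref{eq:chain}, a strictly concave function of a pluriharmonic function has negative Levi directions, but a concave function of $-\log|f_i|$ grows at most like $q$. The way out is visible on $(\mathbb C^*)^2\ni(f,z)$. For $\sigma\ne0$ let $\eta=\frac12(\log|f|)^2-\sigma\log|z|$. On each curve $\{f=\mathrm{const}\}$ this is a harmonic function of $z$ without critical points, so $\eta^{3/4}$ is strictly superharmonic on these curves where $\eta>0$; and $\eta^{3/4}$ grows like $|\log|f||^{3/2}$ when $\log|z|=O(|\log|f||)$. Any exponent strictly between $\frac12$ and $1$ would do. The question is whether such local functions patch around the cycle $D$.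

First we check that $(f_i,z_i)$ are coordinates near every point of $U_i\setminus D$, including the points of $E_{ij}$. By \eqref{eq:node},
\[
d\log f_i\wedge d\log z_i=\frac{dx\wedge dy}{xy}=:\Omega .
\]
On $\mathbb P^2$ the form $\Omega$ has divisor $-\sum\ell_k$, so its pull-back to $X$ has divisor $-\sum_k(D_k+\sum_jE_{kj})+\sum E_{kj}=-D$ and has no zeros on $X\setminus D$. (It does not depend on $i$: the coordinates at $o_{i+1}$ are $(y/x,1/x)$, and $d\log(y/x)\wedge d\log(1/x)=\Omega$.) Hence $d\log f_i$ and $d\log z_i$ form a holomorphic coframe on $U_i\setminus D$, and there is a unique holomorphic vector field $\xi_i$ on $U_i\setminus D$ with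
\[
d\log f_i(\xi_i)=0,\qquad d\log z_i(\xi_i)=1 .
\]
The functions $q_i=-\log|f_i|$ and $p_i=-\log|z_i|$ are pluriharmonic on $U_i\setminus D$, with $\partial q_i(\xi_i)=-\frac12d\log f_i(\xi_i)=0$ and $\partial p_i(\xi_i)=-\frac12$.

Fix $r_0>0$ with $r_0<|a_{ij}|$ and $r_0<|a_{ij}|^{-1}$ for all $i,j$; then $r_0<1$. Let $\Delta_i=\{|x|,|y|<r_0\}$ be the bidisc at $o_i$. Its closure avoids the lines $M_{ij}=\{y=a_{ij}\}$ and $M_{i+1,j}=\{x=a_{i+1,j}^{-1}\}$, the line at infinity $\ell_{i+2}$, and all blown-up points, so $\overline{\Delta_i}\subset U_i\cap U_{i+1}$ and $\overline{\Delta_i}\cap D_{i+2}=\emptyset$. The three closures are disjoint, since $|X_{i+2}|$ is the strictly largest coordinate on $\overline{\Delta_i}$. On $\Delta_i\setminus D$ put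
\[
P=-\log|x|>0,\qquad Q=-\log|y|>0,\qquad R=P+Q,\qquad\alpha_i=\sum_j\log|a_{ij}| .
\]
Then \eqref{eq:node} gives
\begin{equation}\label{eq:qp}
q_i=R+\alpha_i+\rho',\qquad p_i=Q,\qquad q_{i+1}=R+\rho'',\qquad p_{i+1}=-P,
\end{equation}
with $\rho'=\sum_j\log|1-y/a_{ij}|=O(|y|)$ and $\rho''=\sum_j\log|1-a_{i+1,j}x|=O(|x|)$.

Ignore $\rho',\rho''$ for a moment. Then $q_{i+1}=q_i-\alpha_i$ and $p_{i+1}=p_i-q_{i+1}$, so one turn around the cycle acts on the pair $(q_0,p_0)$ by
\[
q_0\mapsto q_0-\log|A|,\qquad p_0\mapsto p_0-3q_0+\mathrm{const}.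
\]
If $|A|\ne1$, no nonconstant affine function of $(q_0,p_0)$ is invariant. But $\frac12q_0^2$ changes by $-q_0\log|A|+\mathrm{const}$, which is canceled by the change of $\sigma p_0$ for $\sigma=-\frac13\log|A|$, and the remaining constant is canceled by a multiple of $q_0$. So the monodromy preserves a function of exactly the model type, with $\sigma\ne0$. If $|A|=1$, then $\sigma=0$ and the model function is constant along $\xi_i$, so the construction gives nothing.

\begin{proof}[Proof of Lemma~\ref{lem:barrier}]
\emph{The local functions.} On $U_i\setminus D$ let $\eta_i=\frac12q_i^2+b_iq_i+\sigma p_i+d_i$, with real constants subject to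
\begin{equation}\label{eq:rec}
\sigma=-\tfrac13\log|A|,\qquad b_{i+1}=b_i+\alpha_i+\sigma,\qquad d_{i+1}=d_i+\tfrac12\alpha_i^2+b_i\alpha_i\qquad(i\in\mathbb Z/3).
\end{equation}
The recursion for $b_i$ closes up for every $b_0$, because $\sum_i\alpha_i=\log|A|=-3\sigma$. The recursion for $d_i$ closes up if and only if $\sum_i(\frac12\alpha_i^2+b_i\alpha_i)=0$. Each $b_i-b_0$ is determined by the $a_{ij}$, so this is a linear equation in $b_0$ with coefficient $\sum\alpha_i=\log|A|\ne0$, and it has a solution. By \eqref{eq:chain} and pluriharmonicity,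
\begin{equation}\label{eq:etai}
\mathcal L\eta_i(\xi_i)=|\partial q_i(\xi_i)|^2=0,\qquad\partial\eta_i(\xi_i)=\sigma\,\partial p_i(\xi_i)=-\sigma/2 .
\end{equation}
On $\Delta_i\setminus D$, expanding with \eqref{eq:qp} and using $\sigma p_i-\sigma p_{i+1}=\sigma R$,
\begin{align*}
\eta_i-\eta_{i+1}={}&R\,(\alpha_i+b_i-b_{i+1}+\sigma)+\big(\tfrac12\alpha_i^2+b_i\alpha_i+d_i-d_{i+1}\big)\\
&+\rho'(R+\alpha_i+b_i)+\tfrac12\rho'^2-\rho''(R+b_{i+1})-\tfrac12\rho''^2 .
\end{align*}
The first line vanishes by \eqref{eq:rec}, so
\begin{equation}\label{eq:diff}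
\eta_i-\eta_{i+1}=\rho'(R+\alpha_i+b_i)+\tfrac12\rho'^2-\rho''(R+b_{i+1})-\tfrac12\rho''^2 .
\end{equation}

\emph{Gluing.} The difference \eqref{eq:diff} is small only where both $|x|$ and $|y|$ are small compared with $1/R$. We therefore interpolate in the region where $P$ and $Q$ are comparable. Let $\zeta:\mathbb R\to[0,1]$ be smooth, equal to $1$ on $(-\infty,\frac13]$ and to $0$ on $[\frac23,\infty)$, and set
\[
\eta=\zeta(Q/R)\,\eta_i+\big(1-\zeta(Q/R)\big)\,\eta_{i+1}\qquad\text{on }\Delta_i\setminus D .
\]
Let $\Delta_i'=\{|x|,|y|<r_0/2\}\subset\Delta_i$ and $K_i=D_i\setminus(\Delta_i'\cup\Delta'_{i-1})$. The $K_i$ are compact and pairwise disjoint, $K_i\subset U_i\setminus(D_{i+1}\cup D_{i+2})$, $K_i\cap\overline{\Delta_{i+1}}=\emptyset$, and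
\[
K_i\cap\overline{\Delta_i}=\{x=0,\ \tfrac{r_0}2\le|y|\le r_0\},\qquad K_{i+1}\cap\overline{\Delta_i}=\{y=0,\ \tfrac{r_0}2\le|x|\le r_0\}.
\]
Let $r_1=r_0/3$. The compact set $Z_i'=\{|y|\le r_1\text{ or }|x|\ge r_1^2\}\cap\overline{\Delta_i}$ is disjoint from $K_i$, and $Z_i''=\{|x|\le r_1\text{ or }|y|\ge r_1^2\}\cap\overline{\Delta_i}$ is disjoint from $K_{i+1}$. Choose pairwise disjoint open neighborhoods $Y_i$ of $K_i$, relatively compact in $U_i\setminus(D_{i+1}\cup D_{i+2})$ and disjoint from $\overline{\Delta_{i+1}}\cup Z_i'\cup Z''_{i-1}$, and set $\eta=\eta_i$ on $Y_i\setminus D$. On $Y_i\cap\Delta_i$ we have $P>2\log(1/r_1)>2Q$, so $Q/R<\frac13$ and both definitions give $\eta_i$. On $Y_{i+1}\cap\Delta_i$ we have $Q>2\log(1/r_1)>2P$, so $Q/R>\frac23$ and both give $\eta_{i+1}$. There are no other overlaps. Thus $\eta$ is smooth on $W\setminus D$, where $W=\bigcup_i(\Delta_i\cup Y_i)$ is an open neighborhood of $D$.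

\emph{Growth.} The function $q_i-q=\log|e_i|_h$ is bounded on compact subsets of $U_i$, in particular on $Y_i$, $\Delta_i$ and $\Delta_{i-1}$. On $Y_i$, $p_i$ is bounded. On $\Delta_i$, \eqref{eq:qp} gives $R=q+O(1)$ and $|p_i|,|p_{i+1}|\le R$. Hence
\begin{equation}\label{eq:growth}
\eta=\tfrac12q^2+O(q)\qquad\text{as }q\to\infty .
\end{equation}

\emph{The transition region.} Every point of $W\setminus D$ either has a neighborhood on which $\eta=\eta_l$ for some $l$, where \eqref{eq:etai} applies with $\xi=\xi_l$, or lies in a region $\{\frac13\le Q/R\le\frac23\}\subset\Delta_i$. In this region $P,Q\ge R/3$, so $|x|,|y|\le e^{-R/3}$. Use the local coordinates $u=\log x$, $v=\log y$, in which $Q=-\mathrm{Re}\,v$ and $R=-\mathrm{Re}(u+v)$ are linear. The function $\rho'$ is the real part of $\sum_j\log(1-y/a_{ij})$, whose first two $v$-derivatives are $\sum_j\frac y{y-a_{ij}}$ and $-\sum_j\frac{a_{ij}y}{(y-a_{ij})^2}$; the function $\rho''$ is the real part of $\sum_j\log(1-a_{i+1,j}x)$, whose first two $u$-derivatives are $-\sum_j\frac{a_{i+1,j}x}{1-a_{i+1,j}x}$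 and $-\sum_j\frac{a_{i+1,j}x}{(1-a_{i+1,j}x)^2}$. So all derivatives of $\rho',\rho''$ of order $0,1,2$ are $O(e^{-R/3})$, and by \eqref{eq:diff} those of $\eta_{i+1}-\eta_i$ are $O((1+R)e^{-R/3})$. The derivatives of order $l\leq2$ of $Q/R$ are $O(R^{-l})$, and $R>2\log(1/r_0)>0$, so those of $\zeta(Q/R)$ are bounded. From $d\log f_i=du+(1-\sum_j\frac y{y-a_{ij}})dv$ and $d\log z_i=dv$ we find
\[
\xi_i=\partial_v-\Big(1-\sum_j\frac y{y-a_{ij}}\Big)\partial_u ,
\]
which has bounded coefficients. Writing $\eta=\eta_i+(1-\zeta)(\eta_{i+1}-\eta_i)$ and using \eqref{eq:etai} and $R=q+O(1)$, we obtain for $\xi=\xi_i$, as $q\to\infty$,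
\begin{equation}\label{eq:trans}
\mathcal L\eta(\xi)=O(qe^{-q/3}),\qquad|\partial\eta(\xi)|=\tfrac{|\sigma|}2+O(qe^{-q/3}) .
\end{equation}
By \eqref{eq:etai}, the estimates \eqref{eq:trans} hold outside the transition regions as well.

\emph{The barrier.} For $q$ large, \eqref{eq:growth} gives $\frac14q^2\le\eta\le q^2$, and \eqref{eq:trans} gives $|\partial\eta(\xi)|\ge|\sigma|/4$. Let $\Theta=\eta^{3/4}$. Then $\Theta\ge(q/2)^{3/2}$, and by \eqref{eq:chain}
\[
\mathcal L\Theta(\xi)=\tfrac34\eta^{-1/4}\Big[\mathcal L\eta(\xi)-\frac{|\partial\eta(\xi)|^2}{4\eta}\Big]\le\tfrac34\eta^{-1/4}\Big[O(qe^{-q/3})-\frac{\sigma^2}{64\,q^2}\Big].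
\]
As $\sigma\ne0$, the bracket is negative for $q$ large. Choose $c_0$ such that $\{q\ge c_0-1\}\subset W$ and all these inequalities hold on that set.
\end{proof}

The gain $\sigma^2/64q^2$ is small, which explains why the constants $d_i$ had to match exactly: a nonzero constant in \eqref{eq:diff} would contribute a term of the same order $R^{-2}$ through the second derivatives of $\zeta(Q/R)$.

\section{The counterexamples}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The surface $X$ is projective, and $c_1(X)$ is nef by Lemma~\ref{lem:nef}. Let $|A|\ne1$. By Proposition~\ref{prop:unique} the only positive current in $2\pi c_1(X)$ has potential $\log|s_D|_h^2$ up to a smooth function. In local coordinates this is $\log|x|^2+O(1)$ or $\log|xy|^2+O(1)$ near $D$, so $|s_D|_h^{-2(1-\delta)}$ is integrable for $0<\delta<1$ and $|s_D|_h^{-2}$ is not. Thus (lc) and (nklt) hold, and Theorem~\ref{thm:criterion} gives the second assertion. The class of an ample line bundle is a K\"ahler class in $\mathbb R_{>0}\cdot H^2(X,\mathbb Q)$, and for it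 no admissible sequence has bounded diameter. So the Conjecture is false.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
Let $\mathrm{pr}:X\times M\to X$ be the projection. Since $c_1(M)_{\mathbb R}=0$, we have $c_1(X\times M)=\mathrm{pr}^*c_1(X)$. This class is nef: if $\theta_\varepsilon\ge-\varepsilon\omega_X$, then $\mathrm{pr}^*\theta_\varepsilon$ is at least $-\varepsilon$ times the product K\"ahler form. Let $T=\mathrm{pr}^*\theta_h+\mathrm i\partial\bar\partial\phi\ge0$ with $\phi$ quasi-psh. On a small open set $O\subset X$ write $\theta_h=\mathrm i\partial\bar\partial w$ with $w$ smooth; then $\phi+w\circ\mathrm{pr}$ is psh on $O\times M$. Its restriction to the compact fiber $\{x\}\times M$ is psh or identically $-\infty$, hence constant. So $\phi=\phi'\circ\mathrm{pr}$. Restricting to $O\times\{y_0\}$ shows that $\phi'+w$ is psh on $O$; it is not identically $-\infty$ because $\phi\in L^1$. Hence $\theta_h+\mathrm i\partial\bar\partial\phi'\ge0$ on $X$, and Proposition~\ref{prop:unique} gives $\phi'=\log|s_D|_h^2+\mathrm{const}$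 almost everywhere. By Fubini's theorem, (lc) and (nklt) on $X\times M$ follow from the same conditions on $X$, and Theorem~\ref{thm:criterion} applies. Taking for $M$ an abelian variety of dimension $n-2$, a point if $n=2$, gives counterexamples in every dimension $n\ge2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ber} Berndtsson, Ann. of Math. 169 (2009).

\bibitem{DK} Demailly and Koll\'ar, Ann. Sci. ENS 34 (2001).

\bibitem{DS} Donaldson and Sun, Acta Math. (2014).

\bibitem{LS} G. Liu and G. Sz\'ekelyhidi, \emph{Gromov--Hausdorff limits of K\"ahler manifolds with Ricci curvature bounded below}, GAFA 32 (2022).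

\bibitem{Alb} \emph{On the Albanese map of compact K\"ahler manifolds with numerically effective Ricci curvature}, \texttt{https://archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak cag/\allowbreak 2001/\allowbreak 0009/\allowbreak 0001/\allowbreak CAG-2001-0009-0001-a002.pdf}

\end{thebibliography}
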